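\title{Convergent $F$-isocrystals on an open subscheme and the stabilizer of the slope filtration}

\begin{abstract}
Let $X$ be a smooth, geometrically connected variety over a finite field of characteristic $p$, let $\mathcal C$ be a convergent $\overline{\mathbb Q}_p$-$F$-isocrystal on $X$, and let $U\subset X$ be a dense open subscheme on which $\mathcal C$ has a slope filtration. We prove that the monodromy group of $\mathcal C|_U$ is the stabilizer of the slope filtration in the monodromy group of $\mathcal C$. In particular it contains the centralizer of the cocharacter defining the filtration, which is the weak generalized parabolicity conjecture. No overconvergence hypothesis is needed. The proof reduces to an extension theorem: inside any subobject on $U$, the smallest subobject with the same image in the quotient of maximal slope extends to $X$.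
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $k$ be a finite field of characteristic $p$ and let $X$ be a smooth, geometrically connected variety of positive dimension over $k$. Let $\mathcal C(X,\overline{\mathbb Q}_p)$ be the category of convergent $\overline{\mathbb Q}_p$-$F$-isocrystals on $X$. Over an affine open set with \'etale coordinates, lifted to a $p$-adically complete ring $B$ with a Frobenius lift $\varphi$, such an object is a finite projective $B[1/p]$-module $M$ with an integrable connection $\nabla$, a horizontal isomorphism $F\colon\varphi^*M\simeq M$, and a compatible action of a finite extension of $\mathbb Q_p$. Section~\ref{sec:tools} recalls this description, which is the only one we use.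

\emph{Monodromy groups.} Let $\mathcal C\in\mathcal C(X,\overline{\mathbb Q}_p)$ and let $U\subset X$ be a dense open subscheme. Let $\langle\mathcal C\rangle$ be the Tannakian subcategory generated by $\mathcal C$, that is, the full subcategory of subquotients of finite sums of objects $\mathcal C^{\otimes a}\otimes\mathcal C^{\vee\otimes b}$, and define $\langle\mathcal C|_U\rangle$ in the same way. Fix a $\overline{\mathbb Q}_p$-valued fiber functor $\eta_U$ on $\langle\mathcal C|_U\rangle$ and put
\[
G(\mathcal C|_U)=\operatorname{Aut}^\otimes(\eta_U),\qquad G(\mathcal C)=\operatorname{Aut}^\otimes(\eta_U\circ\operatorname{res}_U).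
\]
Restriction to $U$ induces a closed immersion $G(\mathcal C|_U)\subset G(\mathcal C)$ of algebraic subgroups of $\mathrm{GL}(\eta_U(\mathcal C|_U))$. For $\mathcal E\in\langle\mathcal C\rangle$, the $G(\mathcal C|_U)$-stable subspaces of $\eta_U(\mathcal E|_U)$ are the subobjects of $\mathcal E|_U$, and the $G(\mathcal C)$-stable ones are those that come from subobjects of $\mathcal E$ on $X$. The gap between the two groups therefore measures the subobjects that appear only after restriction to $U$.

\emph{Slopes.} There is one systematic source of such subobjects. The fiber of an $F$-isocrystal at a geometric point $\operatorname{Spec}\Omega\to X$ is a finite-dimensional vector space over $W(\Omega)[1/p]$ with a semilinear bijection $F$. The Dieudonn\'e--Manin theorem splits it into parts of slope $\lambda\in\mathbb Q$; the part of slope $\lambda$ has a basis of vectors with $F^bv=p^{b\lambda}v$. The slopes can change from point to point. An object is \emph{isoclinic of slope $\lambda$} if $\lambda$ is the only slope of all its fibers, and \emph{unit-root} if it is isoclinic of slope $0$. A \emph{slope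 filtration} of $\mathcal C|_U$ is a filtration by subobjects
\[
S_\bullet(\mathcal C|_U):\qquad \mathcal C|_U=S_1\supsetneq S_2\supsetneq\dots\supsetneq S_m\supsetneq S_{m+1}=0
\]
such that $S_i/S_{i+1}$ is isoclinic of slope $\lambda_i$ and $\lambda_1>\dots>\lambda_m$. Thus the smallest nonzero step has the minimal slope, and the quotient $S_1/S_2$ has the maximal slope. A slope filtration is unique when it exists. In that case every object of $\langle\mathcal C|_U\rangle$ has one, and these filtrations are functorial, exact and compatible with tensor products, so they define a $\otimes$-filtration of $\eta_U$ indexed by slopes. This filtration admits a $\otimes$-splitting, a $\otimes$-grading of $\eta_U$ by slopes whose associated filtration is the given one. Choose a splitting and an integer $\nu\ge1$ with $\nu\lambda\in\mathbb Z$ for all slopes $\lambda$ that occur, and let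
\[
\omega\colon\mathbb G_{m,\overline{\mathbb Q}_p}\to G(\mathcal C|_U)
\]
act on the graded part of slope $\lambda$ by $z\mapsto z^{\nu\lambda}$. This is the \emph{cocharacter defining the slope filtration}. Two splittings give cocharacters conjugate under $G(\mathcal C|_U)$, and changing $\nu$ does not change the centralizer, so the following statement from \cite{cebotarev} does not depend on the choices.

\begin{quote}
\textbf{Weak generalized parabolicity conjecture.} \emph{Let $\mathcal C\in\mathcal C(X,\overline{\mathbb Q}_p)$. For every dense open $U\subset X$ such that $\mathcal C|_U$ has a slope filtration, $G(\mathcal C|_U)$ contains the centralizer $Z_{G(\mathcal C)}(\omega)$.}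
\end{quote}

The steps $S_i$ are subobjects on $U$, so $G(\mathcal C|_U)$ lies in the stabilizer of $S_\bullet(\mathcal C|_U)$ in $G(\mathcal C)$. The most optimistic guess is equality: the slope filtration accounts for everything that is new on $U$. Equality implies the conjecture, because the centralizer of $\omega$ stabilizes the filtration. Two cases show what is at stake. If $\mathcal C|_U$ is isoclinic, then $\omega$ acts by scalars, and both statements say $G(\mathcal C|_U)=G(\mathcal C)$. When $\mathcal C$ is unit-root on all of $X$, objects of $\langle\mathcal C\rangle$ are representations of $\pi_1(X)$ (Section~\ref{sec:unitroot}), and the equality reflects the surjectivity of $\pi_1(U)\to\pi_1(X)$. If $G(\mathcal C)=\mathrm{GL}_2$ and $\mathcal C|_U$ has two slopes, the conjecture says that $G(\mathcal C|_U)$ contains the maximal torus centralizing $\omega$, and the optimistic guess says that it is the whole Borel subgroup.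

By D'Addezio's theorem on Crew's parabolicity conjecture, equality with the stabilizer, and hence the conjecture, holds when $\mathcal C$ is $\dagger$-extendable, that is, when $\mathcal C$ is the image of an overconvergent $\overline{\mathbb Q}_p$-$F$-isocrystal under the forgetful functor.

\subsection{Results}

We prove equality with the stabilizer without the hypothesis of $\dagger$-extendability.

\begin{theorem}\label{thm:main}
Let $\mathcal C\in\mathcal C(X,\overline{\mathbb Q}_p)$ and let $U\subset X$ be a dense open subscheme such that $\mathcal C|_U$ has a slope filtration. Then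
\[
G(\mathcal C|_U)=\operatorname{Stab}_{G(\mathcal C)}\bigl(S_\bullet(\mathcal C|_U)\bigr).
\]
In particular $G(\mathcal C|_U)\supset Z_{G(\mathcal C)}(\omega)$: the weak generalized parabolicity conjecture holds.
\end{theorem}

Theorem~\ref{thm:main} follows from a statement about a single subobject. Let $\mathcal E\in\mathcal C(X,\overline{\mathbb Q}_p)$ and let $\mathcal N\subset\mathcal E|_U$ be a subobject. The subobjects of $\mathcal E$ on $X$ whose restriction to $U$ contains $\mathcal N$ are closed under finite intersections, since restriction is exact, and $\mathcal E$ has finite length. So there is a smallest one, the \emph{hull} $\overline{\mathcal N}$ of $\mathcal N$.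

\begin{theorem}\label{thm:hull}
Let $\mathcal E\in\mathcal C(X,\overline{\mathbb Q}_p)$ and let $U\subset X$ be a dense open subscheme such that $\mathcal E|_U$ has a slope filtration. Let $0\ne\mathcal N\subset\mathcal E|_U$ be a subobject with hull $\overline{\mathcal N}\subset\mathcal E$. Then the step of minimal slope of $\overline{\mathcal N}|_U$ is contained in $\mathcal N$.
\end{theorem}

Theorem~\ref{thm:hull} is in turn dual to an extension theorem, which takes up most of the paper. Let $F\text{-Isoc}(X)$ be the $\mathbb Q_p$-linear category of convergent $F$-isocrystals on $X$ for the $p$-power Frobenius.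

\begin{theorem}\label{thm:ext}
Let $0\ne M\in F\text{-}\mathrm{Isoc}(X)$ and let $U\subset X$ be a dense open subscheme such that $M|_U$ has a slope filtration $S_\bullet$. Let $M_{\max}=S_1/S_2$ be the quotient of maximal slope $\sigma$. Let $K\subset M|_U$ be a subobject and let $K_{\max}$ be its image in $M_{\max}$. Then there is a smallest subobject $J\subset K$ with image $K_{\max}$ in $M_{\max}$, and $J$ is the restriction to $U$ of a unique subobject $J_X\subset M$ on $X$.
\end{theorem}

If $M|_U$ is isoclinic, then $J=K$, and the theorem says that every subobject of $M|_U$ extends to $X$. At the other extreme, if $K\subset S_2$, then $J=0$ and the theorem says nothing about $K$.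

\subsection{Plan of the proof}

Section~\ref{sec:example} shows the mechanism on a module of rank two. Section~\ref{sec:tools} collects the standard facts, and Section~\ref{sec:reduction} deduces Theorems~\ref{thm:hull} and~\ref{thm:main} from Theorem~\ref{thm:ext} by duality and Chevalley's theorem. The proof of Theorem~\ref{thm:ext} has four steps.

First, $J$ needs a formula. After adjoining all $p$-power roots of the coordinates, the quotient $M_{\max}$ lifts canonically to a submodule; expanding the lift of $K_{\max}$ in fractional powers of the coordinates gives generators of $J$ (Section~\ref{sec:J}). Second, along a divisor $D=\{t=0\}$ in $X\setminus U$, vectors of maximal slope have poles in $t$ whose order grows at most linearly with the $p$-adic precision. The generators of $J$ inherit this bound, so they converge on an annulus $\rho<|t|<1$ (Section~\ref{sec:growth}). Third, on the open disc $|t|<1$ the object $M$ has a basis of horizontal sections, and comparing it with $\det J$ on the annulus produces a generator of $\det J$ without pole (Section~\ref{sec:det}). Finally, $\det J$ has rank one,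 so it is given by a character of $\pi_1(U)$; the character is unramified along each $D$, purity extends $\det J$ to $X$, and $J$ is recovered from the Pl\"ucker embedding $\det J\subset\wedge^rM$ (Section~\ref{sec:extension}).

\section{Two continued fractions}\label{sec:example}

Theorem~\ref{thm:ext} treats the two ends of the slope filtration differently. The reason is visible in rank two and already at the level of Frobenius, so in this section we drop the connection. Let $B\subset A\subset\tilde A$ be the $p$-adic completions of $\mathbb Z_p[t]$, $\mathbb Z_p[t^{\pm1}]$ and $\mathbb Z_p[t^{\pm1/p^\infty}]$, with $\varphi(t^a)=t^{pa}$; on $\tilde A$ the map $\varphi$ is bijective. They lift the line $X=\mathbb A^1$, the open set $U=\{t\ne0\}$, and the perfection of $U$. Let $M$ be the free $B[1/p]$-module on $e_1,e_2$ with the $\varphi$-semilinear map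
\[
Fe_1=te_1+e_2,\qquad Fe_2=pe_1,
\]
whose matrix has determinant $-p$. At $t=0$ we have $F^2e_i=pe_i$, so the only slope is $1/2$. An $F$-stable line has integral slope, the valuation of the multiplier of $F$ on a generator, so the fiber at $t=0$ has no $F$-stable line.

\emph{The line of slope $0$.} For $\theta\in A$ we have $F(e_1+\theta e_2)=(t+p\varphi(\theta))e_1+e_2$. This is a multiple of $e_1+\theta e_2$ if and only if
\[
\theta=\frac1{t+p\,\varphi(\theta)},\qquad\text{that is,}\qquad \theta=\cfrac1{t+\cfrac p{t^p+\cfrac p{t^{p^2}+\cdots}}}\,.
\]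
The right side of the first equation is a $p$-adic contraction of $A$, so there is a unique solution. The multiplier $t+p\varphi(\theta)$ is a unit of $A$. Hence on $U$ the line $S_2$ generated by $e_1+\theta e_2$ has slope $0$, and, by the determinant, $M_{\max}=M/S_2$ has slope $1$.

\emph{The line of slope $1$.} For $v=e_2-p\xi e_1$ we have $Fv=p(1-t\varphi(\xi))e_1-p\varphi(\xi)e_2$. This equals $-p\varphi(\xi)v$ if and only if $\varphi(\xi)(t+p\xi)=1$. To solve by contraction we must invert $\varphi$, so we work in $\tilde A$:
\[
\xi=\frac1{t^{1/p}+p\,\varphi^{-1}(\xi)},\qquad\text{that is,}\qquad \xi=\cfrac1{t^{1/p}+\cfrac p{t^{1/p^2}+\cfrac p{t^{1/p^3}+\cdots}}}\,.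
\]
Here $\xi$ is a unit of $\tilde A$, so $v$ spans an $F$-stable line of slope $1$, complementary to $S_2$.

\emph{Growth of poles.} Expanding the geometric series gives $\theta=\sum p^n\theta_n$ with $\theta_0=t^{-1}$ and, for $n\ge1$,
\[
\theta_n=\sum_{j=1}^n(-1)^jt^{-j-1}\sum_{i_1+\dots+i_j=n-j}\varphi(\theta_{i_1}\cdots\theta_{i_j})\in\mathbb Z[t^{-1}].
\]
Thus $\theta_1=-t^{-2-p}$ and $\theta_2=t^{-2-2p-p^2}+t^{-3-2p}$. Put $d_0=1$ and $d_n=2+pd_{n-1}$. By induction $\theta_n$ has degree $d_n$ in $t^{-1}$ and leading coefficient $\pm1$. Indeed, the term $j=1$ has this form; and $d_{i+i'+1}\ge 2+2d_{i+i'}>1+d_i+d_{i'}$ gives $\sum d_{i_l}+j-1\le d_{n-1}$, so a term with $j\ge2$ has degree at most $j+1+p\sum d_{i_l}<2+pd_{n-1}$. Consequently the coefficient of $t^{-d_n}$ in $\theta$ has $p$-adic valuation exactly $n$, while $d_n\ge p^n$. Modulo $p^{n+1}$ the pole of $\theta$ has order at least $p^n$, and $\theta$ diverges on every circle $|t|=\rho<1$, because $p^{-n}\rho^{-d_n}\to\infty$.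

The same expansion gives $\xi=\sum p^n\xi_n$, with $t^{-1/p}$ in place of $t^{-1}$ and $\varphi^{-1}$ in place of $\varphi$. Now $\xi_n$ has a pole of order at most $n+1$: by induction the $j$-th term has order at most $(j+1)/p+\sum_l(i_l+1)/p=(j+1+n)/p\le(2n+1)/2$. Since $\varphi^{-1}$ divides pole orders by $p$, the growth is linear instead of exponential.

\emph{Coefficients.} Grouping exponents by their fractional part, every $x\in\tilde A$ is uniquely $\sum_\alpha c_\alpha(x)t^\alpha$ with $\alpha\in\mathbb Z[1/p]\cap[0,1)$ and $c_\alpha(x)\in A$ tending to $0$. A direct summand $N$ of $M\otimes A$ satisfies $v\in N\otimes\tilde A$ exactly when it contains all the vectors $c_\alpha(v)$. Modulo $p^{n+1}$ each $c_\alpha(\xi)$ has a pole of order at most $n+1$, so these vectors, unlike $e_1+\theta e_2$, converge on an annulus $\rho<|t|<1$. In the example they generate everything: $\xi\equiv t^{-1}\cdot t^{(p-1)/p}$ modulo $p$, so $c_{(p-1)/p}(v)$ is $pe_1$ times a unit of $A$, and $c_0(v)=e_2-pc_0(\xi)e_1$.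

So for $K=M|_U$ the coefficients of $v$ generate $M|_U$, which extends across $t=0$, while $S_2$ does not extend as an $F$-stable line subbundle, because the fiber at $0$ has no stable line. In general the coefficients generate a proper submodule, and the work is to pass from convergence on an annulus to extension across the disc.

\section{Conventions and standard facts}\label{sec:tools}

\subsection{Complete rings and Witt vectors}

For a ring $R$ without $p$-torsion put $R_{\mathbb Q}=R[1/p]$. A ring $O$ is \emph{complete} if it is $p$-adically complete and has no $p$-torsion; we write $O_1=O/pO$. A \emph{$\varphi$-ring} is a complete ring with an endomorphism $\varphi$ such that $\varphi(x)\equiv x^p$ modulo $p$. For a perfect $\mathbb F_p$-algebra $R$, the ring $W(R)$ of Witt vectors is a $\varphi$-ring with $W(R)_1=R$, its Frobenius $\varphi$ is bijective, and each element is uniquely $\sum_{i\ge0}p^i[x_i]$ with $x_i\in R$, where $[\,\cdot\,]$ is the multiplicative Teichm\"uller lift.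

\begin{lemma}\label{lem:modp}
Let $O\to O'$ be a homomorphism of complete rings such that $O_1\to O'_1$ is injective.
\begin{enumerate}
\item[(a)] The map is injective, and $O_{\mathbb Q}\cap p^nO'=p^nO$ for all $n\in\mathbb Z$.
\item[(b)] Let $O\to O^{(i)}\to O'$ be finitely many factorizations through complete rings, with all maps injective modulo $p$, and suppose $\bigcap_iO^{(i)}_1=O_1$ in $O'_1$. Then $\bigcap_i\,(T\otimes O^{(i)}_{\mathbb Q})=T$ in $T\otimes O'_{\mathbb Q}$ for every finite projective $O_{\mathbb Q}$-module $T$.
\end{enumerate}
\end{lemma}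

\begin{proof}
(a) A nonzero $x\in O_{\mathbb Q}$ is $p^mx'$ with $x'\in O\setminus pO$. The image of $x'$ is not in $pO'$. So the image of $x$ is nonzero, and it lies in $p^nO'$ only if $m\ge n$.

(b) Let $a\in\bigcap O^{(i)}$. There is $b_0\in O$ with $a-b_0\in pO'$, and $(a-b_0)/p\in\bigcap O^{(i)}$ by (a). Iterating gives $a=\sum p^jb_j\in O$. This settles the case of free $T$, after clearing denominators. In general write $T\oplus T'$ free. An element of the intersection lies in $T\oplus T'$, and its $T'$-component vanishes because $T'\to T'\otimes O'_{\mathbb Q}$ is injective.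
\end{proof}

\begin{lemma}\label{lem:witt}
Let $O$ be a $\varphi$-ring and $R$ a perfect $\mathbb F_p$-algebra. Every homomorphism $O_1\to R$ lifts uniquely to a $\varphi$-equivariant homomorphism $O\to W(R)$. If $\varphi(x)=x^p$, then $x$ maps to the Teichm\"uller lift of its image in $R$.
\end{lemma}

\begin{proof}
Dwork's lemma gives a $\varphi$-equivariant homomorphism $O\to W(O)$ with ghost components $x,\varphi(x),\varphi^2(x),\dots$; compose it with $W(O)\to W(R)$. For uniqueness let $f,g$ be two lifts with $f\equiv g$ modulo $p^n$, $n\ge1$. Write $\varphi(x)=x^p+py$. Then $\varphi(f(x)-g(x))=f(x)^p-g(x)^p+p(f(y)-g(y))\in p^{n+1}W(R)$, and $\varphi$ is an automorphism of $W(R)$, so $f\equiv g$ modulo $p^{n+1}$. The same induction shows that two elements $z,z'\in W(R)$ with $\varphi(z)=z^p$, $\varphi(z')=z'^p$ and $z\equiv z'$ modulo $p$ are equal.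
\end{proof}

\subsection{Expansions in fractional powers}

Let $d=\dim X$ and $I=(\mathbb Z[1/p]\cap[0,1))^d$. Elements $t_1,\dots,t_d$ of a reduced $\mathbb F_p$-algebra $R$ form a \emph{$p$-basis} if $R$ is free over its subring $R^p$ on the monomials $t_1^{e_1}\cdots t_d^{e_d}$ with $0\le e_i<p$. A \emph{framed ring} is a $\varphi$-ring $O$ with $O_1$ reduced, together with $t_1,\dots,t_d\in O$ such that $\varphi(t_i)=t_i^p$ and the images of the $t_i$ form a $p$-basis of $O_1$. Put $O_1^{\mathrm{perf}}=\bigcup_nO_1^{1/p^n}$ and $\tilde O=W(O_1^{\mathrm{perf}})$. By Lemmas~\ref{lem:modp} and~\ref{lem:witt}, $O\subset\tilde O$ with $t_i=[t_i]$. For $\alpha\in I$ put $\underline t^\alpha=\prod_i[t_i^{\alpha_i}]\in\tilde O$.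

\begin{lemma}\label{lem:coeff}
Let $O$ be a framed ring.
\begin{enumerate}
\item[(a)] Every $x\in\tilde O$ is uniquely $\sum_{\alpha\in I}c_\alpha(x)\underline t^\alpha$ with $c_\alpha(x)\in O$ tending to $0$ $p$-adically. The maps $c_\alpha$ are $O$-linear, and $c_0(x)=x$ for $x\in O$.
\item[(b)] A $\varphi$-equivariant homomorphism of framed rings $O\to O'$ with $t_i\mapsto t_i$ extends to $\tilde O\to\tilde O'$ by functoriality of Witt vectors, and the extension commutes with the $c_\alpha$.
\item[(c)] For a finite projective $O_{\mathbb Q}$-module $T$ put $c_\alpha=\mathrm{id}\otimes c_\alpha\colon T\otimes\tilde O_{\mathbb Q}\to T$. Then $x=\sum c_\alpha(x)\underline t^\alpha$. If $N\subset T$ is a direct summand, then $x\in N\otimes\tilde O_{\mathbb Q}$ if and only if $c_\alpha(x)\in N$ for all $\alpha$.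
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Taking $p^n$-th roots in the definition of a $p$-basis, $O_1^{1/p^n}$ is free over $O_1^{1/p^{n-1}}$ on the monomials $\prod t_i^{e_i/p^n}$. By induction $O_1^{\mathrm{perf}}=\bigoplus_{\alpha\in I}\underline t^\alpha O_1$. To expand $x$, expand it modulo $p$, lift the finitely many coefficients to $O$, subtract, divide by $p$ and repeat. If $\sum c_\alpha\underline t^\alpha=0$, reduction modulo $p$ shows that all $c_\alpha$ lie in $pO$; dividing by $p$ and repeating gives $c_\alpha=0$. Linearity follows from uniqueness.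

(b) The two maps $O\to\tilde O'$ agree by the uniqueness in Lemma~\ref{lem:witt}, and the image of an expansion is an expansion.

(c) The $c_\alpha$ commute with $O_{\mathbb Q}$-linear maps. Embedding $T$ in a free module gives the expansion; in particular $x=0$ if all $c_\alpha(x)$ vanish. Apply this to the image of $x$ in $(T/N)\otimes\tilde O_{\mathbb Q}$.
\end{proof}

\subsection{The Dieudonn\'e--Manin theorem}\label{sec:DM}

Let $\Omega$ be an algebraically closed field of characteristic $p$ and $V$ a finite-dimensional $W(\Omega)_{\mathbb Q}$-vector space with a $\varphi$-semilinear bijection $F$. Then $V=\bigoplus_{\lambda\in\mathbb Q}V_\lambda$ canonically, where $V_\lambda$ is $F$-stable and, for each $b\ge1$ with $b\lambda\in\mathbb Z$, has a basis of vectors $v$ with $F^bv=p^{b\lambda}v$. The slopes are the $\lambda$ with $V_\lambda\neq0$. The decomposition is functorial, so the slopes of a stable subspace or quotient are among those of $V$; slopes add under tensor products and change sign under duality. Choose $b$ with $b\lambda\in\mathbb Z$ for all slopes and a basis $v_i$ with $F^bv_i=p^{b\lambda_i}v_i$.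 From $F^{nb}(\sum x_iv_i)=\sum\varphi^{nb}(x_i)p^{nb\lambda_i}v_i$ for $n\in\mathbb Z$ we read off:
\begin{enumerate}
\item[(D1)] if all slopes are negative, then $F^{-n}x\to0$ for all $x\in V$, and $Fx=x$ implies $x=0$.
\end{enumerate}
Applying the theorem to the line $W(\Omega)_{\mathbb Q}$ with $F=u\varphi$ gives:
\begin{enumerate}
\item[(D2)] for $u\in W(\Omega)^\times$ there is $z\in W(\Omega)^\times$ with $u\varphi(z)=z$.
\end{enumerate}

\subsection{Charts}\label{sec:charts}

Let $W=W(k)$. The scheme $X$ is smooth and connected, hence integral, so its nonempty open subsets are dense and connected. A \emph{chart} is a nonempty affine open $\operatorname{Spec}B_1\subset X$ with an \'etale map $(t_1,\dots,t_d)$ to $\mathbb A^d_k$. Its \emph{lift} is the complete ring $B$ with $B/p^n$ \'etale over $(W/p^n)[t_1,\dots,t_d]$ and $B/p=B_1$. It has the following lifting property: if $C$ is a ring complete for an ideal $\mathfrak a\ni p$, then a homomorphism $W[t_1,\dots,t_d]\to C$ and a compatible homomorphism $B_1\to C/\mathfrak a$ come from a unique $B\to C$. Hence $B$ has a unique Frobenius lift $\varphi$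 that extends the Frobenius of $W$ and satisfies $\varphi(t_i)=t_i^p$, and the derivations $\partial_i=\partial/\partial t_i$ extend uniquely to $B$. The ring $B_{\mathbb Q}$ is a noetherian domain. The ring $B$ is framed: since $B_1$ is \'etale over $k[t_1,\dots,t_d]$, Frobenius induces an isomorphism $B_1^p\otimes_{k[t_1,\dots,t_d]^p}k[t_1,\dots,t_d]\simeq B_1$, and $k[t_1,\dots,t_d]^p=k[t_1^p,\dots,t_d^p]$ because $k$ is perfect.

We use the following standard description. The category $F\text{-Isoc}(\operatorname{Spec}B_1)$ is the category of finite projective $B_{\mathbb Q}$-modules $M_B$ with an integrable connection $\nabla$ and a horizontal isomorphism $\varphi^*M_B\simeq M_B$. We write $F$ also for the associated $\varphi$-semilinear map $M_B\to M_B$, and $\nabla_i=\nabla_{\partial_i}$; the $\nabla_i$ commute. Since $d\varphi(t_i)=pt_i^{p-1}dt_i$, horizontality reads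
\begin{equation}\label{eq:horizontal}
\nabla_i(Fm)=pt_i^{p-1}F(\nabla_im).
\end{equation}
A finitely generated $B_{\mathbb Q}$-module with integrable connection is projective. Therefore a $\nabla$-stable submodule $N\subset M_B$ is a direct summand, and subobjects correspond to the $\nabla$-stable submodules $N$ with $B_{\mathbb Q}F(N)=N$. A smaller affine open $\operatorname{Spec}B_1'$ with the restricted coordinates is again a chart, there is a map $B\to B'$ compatible with $\varphi$ and the $\partial_i$, and restriction is $M_B\mapsto M_B\otimes B'_{\mathbb Q}$. Objects and morphisms glue along Zariski open covers. The category $F\text{-Isoc}(X)$ is abelian, with tensor products and duals, and restriction to open subsets is exact.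

For a $B$-algebra $R$ without $p$-torsion put $M_R=M_B\otimes_{B_{\mathbb Q}}R_{\mathbb Q}$. If $R$ carries a compatible $\varphi$, then $F\otimes\varphi$ acts on $M_R$; if it carries a compatible derivation $\partial_i$, then $\nabla_i\otimes1+1\otimes\partial_i$ acts. The fiber of $M$ at a geometric point $B_1\to\Omega$ is $M_{W(\Omega)}$, for the map $B\to W(\Omega)$ of Lemma~\ref{lem:witt}.

\begin{lemma}\label{lem:faithful}
A morphism in $F\text{-}\mathrm{Isoc}(X)$ that vanishes on a dense open subset vanishes. Two subobjects of $M\in F\text{-}\mathrm{Isoc}(X)$ that agree on a dense open subset are equal.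
\end{lemma}

\begin{proof}
For charts $\operatorname{Spec}B'_1\subset\operatorname{Spec}B_1$ the map $B\to B'$ is injective by Lemma~\ref{lem:modp}(a), so projective $B_{\mathbb Q}$-modules embed in their restrictions. This gives the first claim. If $N,N'\subset M$ agree on a dense open subset, then $N\to M/N'$ and $N'\to M/N$ vanish there, hence everywhere.
\end{proof}

\subsection{Coefficients and slope filtrations}\label{sec:coefficients}

By definition $\mathcal C(X,\overline{\mathbb Q}_p)=\varinjlim_LF\text{-Isoc}(X)\otimes L$, over the finite extensions $L$ of $\mathbb Q_p$ in $\overline{\mathbb Q}_p$. An object defined over $L$ is an $M\in F\text{-Isoc}(X)$ with an action of $L$; tensor products are taken over $\mathcal O\otimes_{\mathbb Q_p}L$, where $\mathcal O$ is the unit object; the transition functors are $M\mapsto M\otimes_LL'$. Every subobject is defined over some finite $L$ and is then an $L$-stable subobject of the underlying $F$-isocrystal. Slopes and slope filtrations are those of the underlying $F$-isocrystal; the steps are $L$-stable by uniqueness.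

\begin{remark}
Working with the $q$-power Frobenius, $q=p^a=\#k$, gives an equivalent theory. Fix an embedding $\tau\colon W_{\mathbb Q}\to L$ and let $M_i\subset M$, $i\in\mathbb Z/a$, be the part on which $w\in W_{\mathbb Q}$ acts as $\tau\varphi^{-i}(w)\in L$. Then $M=\bigoplus M_i$ and $F\colon\varphi^*M_i\simeq M_{i+1}$. The functor $M\mapsto(M_0,F^a)$ is an exact $\otimes$-equivalence with $L$-linear $q$-$F$-isocrystals, with inverse $M_0\mapsto\bigoplus_i\varphi^{i*}M_0$. It is compatible with restriction and, up to a constant factor, with slopes.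
\end{remark}

Suppose $M$ has a slope filtration on $U$. For a subobject $N$, the quotient $(N\cap S_i)/(N\cap S_{i+1})$ embeds in $S_i/S_{i+1}$, so it is zero or isoclinic of slope $\lambda_i$; hence $N\cap S_\bullet$, with repetitions removed, is the slope filtration of $N$. In the same way a quotient of $M$ has the image filtration, the dual $M^\vee$ has the filtration by the annihilators $S_i^\perp$, with opposite slopes, and a tensor product has the tensor product filtration.

\subsection{Unit-root objects and purity}\label{sec:unitroot}

We use three theorems.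
\begin{enumerate}
\item[(K)] \cite[4.1.1]{katz} Let $O$ be a $\varphi$-ring with $O_1$ a noetherian normal domain. Finite projective $O$-modules $N_0$ with an isomorphism $\varphi^*N_0\simeq N_0$ correspond to continuous representations of $\pi_1(\operatorname{Spec}O_1)$ on finite free $\mathbb Z_p$-modules, by taking \'etale-local $F$-fixed vectors modulo all $p^n$. The correspondence is compatible with $\varphi$-equivariant base change. In particular the representation is trivial if and only if $N_0$ has a basis of $F$-fixed vectors.
\item[(C)] \cite[Theorem~2.1]{crew} Unit-root objects of $F\text{-Isoc}(Y)$, for $Y$ smooth and connected, correspond to continuous $\mathbb Q_p$-representations of $\pi_1(Y)$, compatibly with restriction to open subsets. On a chart with lift $(B,\varphi)$, the object attached to a representation $V$ with stable lattice $V_0$ has underlying $F$-module $N_0[1/p]$, where $N_0$ is attached to $V_0$ by (K).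
\item[(P)] (Zariski--Nagata purity.) Let $X'\to X$ be finite and surjective with $X'$ integral and normal. If it is \'etale over an open subset of the smooth variety $X$ whose complement has codimension at least $2$, then it is \'etale.
\end{enumerate}
For $U\subset X$ dense open, $\pi_1(U)\to\pi_1(X)$ is surjective: a connected finite \'etale cover of $X$ is normal, hence irreducible, so it stays connected over $U$.

\section{From the extension theorem to monodromy groups}\label{sec:reduction}

\begin{proof}[Proof of Theorem~\ref{thm:hull} from Theorem~\ref{thm:ext}]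
Choose $L$ such that $\mathcal E$, $\mathcal N$ and $\overline{\mathcal N}$ are defined over $L$, and pass to the underlying $F$-isocrystals. Let $M=\operatorname{Hom}_{\mathcal O}(\overline{\mathcal N},\mathcal O)$ be the dual, with $L$ acting by transposition; annihilators of $L$-stable subobjects are $L$-stable. By Section~\ref{sec:coefficients}, $M|_U$ has a slope filtration $S_\bullet$, and $S_2^\perp=(M_{\max})^\vee$ is the step of minimal slope of $\overline{\mathcal N}|_U$. Apply Theorem~\ref{thm:ext} to $K=\mathcal N^\perp\subset M|_U$.

An element $a\in L^\times$ is an automorphism of $M$ that preserves $K$ and $S_2$, hence $K_{\max}$. So $aJ\subset K$ has image $K_{\max}$; thus $J\subset aJ$, and $J=aJ$ by comparing ranks. By uniqueness $aJ_X=J_X$. Therefore $J_X^\perp\subset\overline{\mathcal N}$ is a subobject in $\mathcal C(X,\overline{\mathbb Q}_p)$, and its restriction $J^\perp$ contains $K^\perp=\mathcal N$. Minimality of the hull gives $J_X^\perp=\overline{\mathcal N}$, so $J=0$ and $K_{\max}=0$. This means $K\subset S_2$, and taking annihilators, $S_2^\perp\subset\mathcal N$.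
\end{proof}

Theorem~\ref{thm:hull} is sharpest when $\mathcal N$ has rank one: it then says that $\mathcal N$ \emph{is} a step of a slope filtration. Chevalley's theorem reduces the determination of $G(\mathcal C|_U)$ to that case.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:hull}]
Put $G=G(\mathcal C)$, $H=G(\mathcal C|_U)$ and $P=\operatorname{Stab}_G(S_\bullet(\mathcal C|_U))$. These are group schemes of finite type over a field of characteristic $0$, hence reduced, so we may argue with $\overline{\mathbb Q}_p$-points. The $S_i$ are subobjects of $\mathcal C|_U$, so $H\subset P$.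

We first show that $P$ stabilizes the slope filtration of $\eta_U(\mathcal E'|_U)$ for every $\mathcal E'\in\langle\mathcal C\rangle$. If $\mathcal E'$ is a sum of objects $\mathcal C^{\otimes a}\otimes\mathcal C^{\vee\otimes b}$, the filtration is built from $S_\bullet(\mathcal C|_U)$ by annihilators, tensor products and sums, so $P$ stabilizes it. A subobject or quotient in $\langle\mathcal C\rangle$ gives a $G$-stable subspace or a $G$-equivariant quotient, on which the slope filtration is the intersection or the image; so the property passes to subquotients.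

By Chevalley's theorem there are a finite-dimensional representation $V$ of $G$ and a line $\ell\subset V$ with $H=\operatorname{Stab}_G(\ell)$. By Tannakian duality $V=\eta_U(\mathcal E|_U)$ for some $\mathcal E\in\langle\mathcal C\rangle$, and the $H$-stable line $\ell$ is $\eta_U(\mathcal N)$ for a subobject $\mathcal N\subset\mathcal E|_U$ of rank one. The hull $\overline{\mathcal N}\subset\mathcal E$ lies in $\langle\mathcal C\rangle$. By Theorem~\ref{thm:hull} the step of minimal slope of $\overline{\mathcal N}|_U$, which is nonzero, is contained in $\mathcal N$, so it equals $\mathcal N$. Thus $\ell$ is a step of the slope filtration of $\eta_U(\overline{\mathcal N}|_U)$, and $P$ stabilizes it. Hence $P\subset H$, and $H=P$.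

Finally, $Z_G(\omega)$ preserves the weight spaces of $\omega$ in $\eta_U(\mathcal C|_U)$, and each $\eta_U(S_i)$ is a sum of weight spaces. So $Z_G(\omega)\subset P=H$.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:ext}, whose notation we fix. The uniqueness of $J_X$ is Lemma~\ref{lem:faithful}.

\section{Generators for the subobject $J$}\label{sec:J}

A description of $J$ as the smallest subobject with a given image says nothing about its behavior near $X\setminus U$. We construct it from explicit generators instead. Let $\operatorname{Spec}A_1\subset U$ be a chart with lift $A$, and let $\tilde A=W(A_1^{\mathrm{perf}})$. Since $\varphi$ is an automorphism of $\tilde A$, the semilinear map $F$ is bijective on $N_{\tilde A}$ for every $F$-isocrystal $N$ on the chart.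

\subsection{Splitting over the perfection}

For a subobject $N$ of $M$ over the chart let $N_{\max}$ be its image in $M_{\max}$.

\begin{lemma}\label{lem:split}
The surjection $M_{\tilde A}\to(M_{\max})_{\tilde A}$ has a unique $F$-equivariant $\tilde A_{\mathbb Q}$-linear section $s$. For every subobject $N$ of $M$ over the chart, $s$ maps $(N_{\max})_{\tilde A}$ into $N_{\tilde A}$.
\end{lemma}

\begin{proof}
Let $\Omega_0$ be an algebraic closure of $\operatorname{Frac}A_1$. Then $\tilde A\subset W(\Omega_0)$, and $\tilde A_{\mathbb Q}\cap p^nW(\Omega_0)=p^n\tilde A$ by Lemma~\ref{lem:modp}(a). For subobjects $N'\subset M_{\max}$ and $N''\subset S_2$, the projective module $\mathcal H=\operatorname{Hom}(N',N'')_{\tilde A}$ carries the semilinear bijection $F(u)=FuF^{-1}$. The slopes of $\mathcal H\otimes W(\Omega_0)_{\mathbb Q}$ are of the form $\lambda-\sigma$ with $\lambda$ a slope of $S_2$, so they are negative. This is where the maximality of $\sigma$ first enters.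

We construct an equivariant section $s_N$ of $N_{\tilde A}\to(N_{\max})_{\tilde A}$. Take $N'=N_{\max}$ and $N''=N\cap S_2$. Let $s_0$ be any linear section and $h=Fs_0F^{-1}-s_0\in\mathcal H$. For $u\in\mathcal H$, the section $s_0+u$ is equivariant if and only if $u-F(u)=h$. Write $\mathcal H$ as a direct summand of $\tilde A_{\mathbb Q}^{\,n}$. By (D1) the coordinates of $F^{-j}h$ tend to $0$ in $W(\Omega_0)_{\mathbb Q}$, hence in $\tilde A_{\mathbb Q}$. As $\tilde A$ is complete and a direct summand is closed, $u=-\sum_{j\ge1}F^{-j}h$ converges in $\mathcal H$, and the sum telescopes to $u-F(u)=h$.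

Put $s=s_M$. The difference of two equivariant sections of $M_{\tilde A}\to(M_{\max})_{\tilde A}$ is an $F$-fixed element of $\operatorname{Hom}(M_{\max},S_2)_{\tilde A}$, and $s_N-s|_{(N_{\max})_{\tilde A}}$ is an $F$-fixed element of $\operatorname{Hom}(N_{\max},S_2)_{\tilde A}$. Both vanish by (D1).
\end{proof}

Put $\Pi=\Pi_A=s\bigl((K_{\max})_{\tilde A}\bigr)$. It is a direct summand of $M_{\tilde A}$ contained in $K_{\tilde A}$, it is $F$-equivariantly isomorphic to $(K_{\max})_{\tilde A}$, and $F$ is bijective on it. In Section~\ref{sec:example}, for $K=M|_U$, it is the line spanned by $v$.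

\begin{lemma}\label{lem:criterion}
A subobject $N\subset K$ over the chart has image $K_{\max}$ if and only if $\Pi\subset N_{\tilde A}$.
\end{lemma}

\begin{proof}
If $N_{\max}=K_{\max}$, then $\Pi\subset N_{\tilde A}$ by Lemma~\ref{lem:split}. Conversely, if $\Pi\subset N_{\tilde A}$, then $(K_{\max}/N_{\max})_{\tilde A}=0$. The module $(K_{\max}/N_{\max})_A$ is projective and $A_{\mathbb Q}\to\tilde A_{\mathbb Q}$ is injective, so it is zero.
\end{proof}

\subsection{Descent from $\tilde A$ to $A$}

By Lemma~\ref{lem:coeff}(c), the condition $\Pi\subset N_{\tilde A}$ says that $N_A$ contains the coefficients $c_\alpha(x)$ for $x\in\Pi$. A subobject must also be $\nabla$-stable. So let $J_A\subset M_A$ be the $A_{\mathbb Q}$-submodule generated by the elements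
\[
\nabla^\gamma c_\alpha(x),\qquad x\in\Pi,\ \alpha\in I,\ \gamma\in\mathbb N^d,
\]
where $\nabla^\gamma=\nabla_1^{\gamma_1}\cdots\nabla_d^{\gamma_d}$. The point to prove is that $J_A$ is automatically compatible with Frobenius.

\begin{proposition}\label{prop:J}
The module $J_A$ is a subobject of $M$ over the chart with $\Pi\subset J_A\otimes\tilde A_{\mathbb Q}$, and it is the smallest such subobject. It is the smallest subobject of $K$ over the chart with image $K_{\max}$; in particular it does not depend on the coordinates. Its formation commutes with restriction to smaller charts.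
\end{proposition}

\begin{proof}
By the Leibniz rule $J_A$ is $\nabla$-stable, hence a direct summand, and $\Pi\subset J_A\otimes\tilde A_{\mathbb Q}$ by Lemma~\ref{lem:coeff}(c).

\emph{Frobenius.} Let $J'=A_{\mathbb Q}F(J_A)$, the image of $\varphi^*J_A$ under $\varphi^*M_A\simeq M_A$. It is a direct summand of the same rank as $J_A$, and it is $\nabla$-stable by \eqref{eq:horizontal}. Let $x\in\Pi$ and write $x=F(y)$ with $y\in\Pi$. Applying $F$ to the expansion of $y$ gives $x=\sum_\beta F(c_\beta(y))\,\varphi(\underline t^\beta)$. For $\alpha\in I$, the $\beta\in I$ such that $p\beta$ has fractional part $\alpha$ are the $(\alpha+e)/p$ with $e\in\{0,\dots,p-1\}^d$, and for these $\varphi(\underline t^\beta)=t_1^{e_1}\cdots t_d^{e_d}\,\underline t^\alpha$. By uniqueness of expansions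
\[
c_\alpha(x)=\sum_{e}t_1^{e_1}\cdots t_d^{e_d}\,F\bigl(c_{(\alpha+e)/p}(y)\bigr)\in J'.
\]
Since $J'$ is $\nabla$-stable, $J_A\subset J'$. The quotient $J'/J_A$ has rank $0$ and lies in the projective module $M_A/J_A$ over a domain, so it is zero. Thus $J_A$ is a subobject.

\emph{Minimality.} If $N$ is a subobject with $\Pi\subset N_{\tilde A}$, then $N_A$ contains all $c_\alpha(x)$ and is $\nabla$-stable, so $J_A\subset N_A$. This applies to $N=K$. The second sentence now follows from Lemma~\ref{lem:criterion}.

\emph{Restriction.} Let $\operatorname{Spec}A'_1\subset\operatorname{Spec}A_1$ be a smaller chart; we may give it the restricted coordinates. The uniqueness of $s$ gives $\Pi_{A'}=\Pi_A\otimes\tilde A'_{\mathbb Q}$. By Lemma~\ref{lem:coeff}(b) the generators of $J_A$ map to generators of $J_{A'}$, so $J_A\otimes A'_{\mathbb Q}\subset J_{A'}$. Conversely $J_A\otimes A'_{\mathbb Q}$ is a subobject whose extension to $\tilde A'$ contains $\Pi_{A'}$, so it contains $J_{A'}$.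
\end{proof}

The overlap of two charts of $U$ is covered by smaller charts, on each of which the two restrictions are the smallest subobject of $K$ with image $K_{\max}$. So the $J_A$ glue to a subobject $J\subset K$ on $U$ with image $K_{\max}$, and $J$ is the smallest one, as one sees by restricting a competitor to each chart. This proves the first assertion of Theorem~\ref{thm:ext}.

Let $r$ be the rank of $J$. If $r=0$ take $J_X=0$. From now on $r>0$. Put
\[
\mathcal L=\wedge^rJ\in F\text{-Isoc}(U),\qquad j\colon\mathcal L\hookrightarrow\wedge^rM|_U .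
\]
Since $J$ has a slope filtration, $\mathcal L$ is the tensor product of the determinants of isoclinic objects, so it is isoclinic. Its slope $\mu$ is an integer because it has rank one.

\section{Linear growth of poles along a divisor}\label{sec:growth}

In this section and the next, $D$ is an irreducible component of codimension one of $X\setminus U$, with its reduced structure and function field $k_D$.

\subsection{Rings attached to $D$}\label{sec:rings}

Since $k$ is perfect, the smooth locus of $D$ is dense. Choose a closed point of it that lies on no other component of $X\setminus U$, a local equation $t_1$ of $D$, and lifts $t_2,\dots,t_d$ of \'etale coordinates on $D$. After shrinking we get a chart $\operatorname{Spec}B_1\subset X$ with $(X\setminus U)\cap\operatorname{Spec}B_1=D\cap\operatorname{Spec}B_1=V(t_1)$ and $B_1/t_1B_1$ a domain, \'etale over $k[t_2,\dots,t_d]$. We call it a chart \emph{adapted to $D$}. Let $B$ be its lift and $A$ the $p$-adic completion of $B[1/t_1]$, which is the lift of the chart $\operatorname{Spec}B_1[1/t_1]\subset U$.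

We need a ring in which elements of $A$ are Laurent series in $t_1$. The ring $B/t_1B$ is the complete \'etale lift of $B_1/t_1B_1$, and $\varphi,\partial_2,\dots,\partial_d$ act on it because they preserve $t_1B$. Let $C$ be the $p$-adic completion of its localization at the prime $(p)$: a complete discrete valuation ring with uniformizer $p$ and residue field $k_D$, with an action of $\varphi,\partial_2,\dots,\partial_d$. On $C[[t]]$ let $\varphi(t)=t^p$ and $\partial_1=d/dt$, and let $\partial_2,\dots,\partial_d$ act on coefficients. By the lifting property there is a unique $W$-algebra map $\iota\colon B\to C[[t]]$ with $t_1\mapsto t$ and $t_i\mapsto t_i$ for $i\ge2$ that lifts $B_1\to B_1/t_1B_1\to k_D$ modulo $(p,t)$. The maps $\iota\varphi$ and $\varphi\iota$ agree on $W[t_1,\dots,t_d]$ and modulo $(p,t)$, so they are equal. The difference $\iota\partial_i-\partial_i\iota$ is a derivation $B\to C[[t]]$ that kills $W[t_1,\dots,t_d]$; it vanishes modulo each $p^n$ because $B/p^n$ is \'etale over $(W/p^n)[t_1,\dots,t_d]$. Modulo $p$, the map $\iota$ extends to the discrete valuation ring $\mathcal O_{X,D}=(B_1)_{(t_1)}$,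 sends a uniformizer to $t$ and is the identity on residue fields, so it identifies $k_D[[t]]$ with the completion of $\mathcal O_{X,D}$. We write $t$ for $t_1$ from now on.

Let $Q=k_D((t))$, and let $O_E$ be the $p$-adic completion of $C[[t]][1/t]$. It consists of the series $\sum_{n\in\mathbb Z}a_nt^n$ with $a_n\in C$ and $a_n\to0$ as $n\to-\infty$, and it is a complete discrete valuation ring with uniformizer $p$ and residue field $Q$. Put $E=O_E[1/p]$. The map $\iota$ extends to $A\to O_E$, compatibly with $\varphi$ and the $\partial_i$, and $A_1\to Q$ is injective.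

The rings $C[[t]]$ and $O_E$ are framed by $t_1,\dots,t_d$. Indeed, $t_2,\dots,t_d$ is a $p$-basis of $B_1/t_1B_1$ as in Section~\ref{sec:charts}, hence of $k_D$, since $b/c=bc^{p-1}/c^p$. The basis is finite, so $k_D[[t]]$ is free over $k_D^p[[t]]$ on the monomials in $t_2,\dots,t_d$ with exponents less than $p$, and $k_D^p[[t]]$ is free over $k_D^p[[t^p]]=k_D[[t]]^p$ on $1,t,\dots,t^{p-1}$. The same holds after inverting $t$. Put $\tilde E=W(Q^{\mathrm{perf}})_{\mathbb Q}$, a field. By Lemma~\ref{lem:coeff}(b) the maps $c_\alpha\colon\tilde E\to E$ are compatible with those for $A$ and for $C[[t]]$.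

\subsection{Measuring poles}

The basis of eigenvectors given by Dieudonn\'e--Manin exists only over an algebraically closed field, where elements are no longer Laurent series. We therefore measure poles through Teichm\"uller coordinates. Let $\Omega$ be an algebraic closure of $Q$, with the valuation $v_t$ extending that of $Q$, $v_t(t)=1$, and valuation ring $O_\Omega$, a perfect ring. Then $O_E\subset W(Q^{\mathrm{perf}})\subset W(\Omega)$. For $x=\sum p^i[x_i]\in W(\Omega)$ and $n\ge0$ put
\[
w_n(x)=\min_{0\le i\le n}v_t(x_i)\in\mathbb Q\cup\{\infty\}.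
\]
It depends only on $x$ modulo $p^{n+1}$ and is non-increasing in $n$; think of $-w_n(x)$ as the order of the pole of $x$ modulo $p^{n+1}$. From the definition, $w_n(\varphi(x))=p\,w_n(x)$ and $w_{n+1}(px)=w_n(x)$. For $z\in\Omega^\times$ we have $[z]\sum p^i[y_i]=\sum p^i[zy_i]$, so
\[
w_n(x)\ge v_t(z)\iff x\in[z]W(O_\Omega)+p^{n+1}W(\Omega).
\]
The right side is an additive subgroup and every rational number is a value of $v_t$, so $w_n(x\pm y)\ge\min(w_n(x),w_n(y))$. Finally $xy\equiv\sum_{i+i'\le n}p^{i+i'}[x_iy_{i'}]$ modulo $p^{n+1}$, and $v_t(x_iy_{i'})\ge w_i(x)+w_{i'}(y)\ge w_i(x)+w_{n-i}(y)$, so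
\begin{equation}\label{eq:product}
w_n(xy)\ge\min_{0\le i\le n}\bigl(w_i(x)+w_{n-i}(y)\bigr).
\end{equation}

Let $W^\dagger(\Omega)$ be the set of $x\in W(\Omega)$ for which there is $c\ge0$ with $w_n(x)\ge-c(n+1)$ for all $n\ge0$.

\begin{lemma}\label{lem:field}
$W^\dagger(\Omega)$ is a $\varphi$-stable subring of $W(\Omega)$ containing $W(O_\Omega)$ and all $[z]$, $z\in\Omega$. We have $W^\dagger(\Omega)_{\mathbb Q}\cap W(\Omega)=W^\dagger(\Omega)$, and $W^\dagger(\Omega)_{\mathbb Q}$ is a field.
\end{lemma}

\begin{proof}
If $x,y$ satisfy the bound with constant $c$, then so does $x\pm y$, and \eqref{eq:product} gives $w_n(xy)\ge-c(n+2)\ge-2c(n+1)$; also $w_n(\varphi(x))\ge-pc(n+1)$. The containments hold because $w_n\ge0$ on $W(O_\Omega)$ and $w_n([z])=v_t(z)$. If $x\in W(\Omega)$ and $px$ has constant $c$, then $w_n(x)=w_{n+1}(px)\ge-c(n+2)\ge-2c(n+1)$; this gives the intersection formula.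

A nonzero element of $W^\dagger(\Omega)_{\mathbb Q}$ is therefore $p^m[x_0](1-y)$ with $x_0\in\Omega^\times$ and $y\in pW(\Omega)\cap W^\dagger(\Omega)$, and it suffices to invert $1-y$. If $y$ has constant $c$, then $w_n(y)\ge-2cn$ for all $n$, since $w_0(y)=\infty$ and $n+1\le2n$ for $n\ge1$. By \eqref{eq:product} and induction, $w_n(y^i)\ge-2cn$ for all $i\geq0$. The series $\sum y^i$ converges $p$-adically and is finite modulo $p^{n+1}$, so its sum satisfies the same bound.
\end{proof}

Put $E^\dagger=E\cap W^\dagger(\Omega)_{\mathbb Q}$, a subfield of $E$, and $O_E^\dagger=O_E\cap E^\dagger=O_E\cap W^\dagger(\Omega)$. The next lemma shows that taking coefficients preserves linear growth and translates $w_n$ into the language of Laurent series.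

\begin{lemma}\label{lem:coeffgrowth}
\begin{enumerate}
\item[(a)] If $x\in\tilde E\cap W^\dagger(\Omega)_{\mathbb Q}$, then $c_\alpha(x)\in E^\dagger$ for all $\alpha\in I$.
\item[(b)] For $x=\sum a_nt^n\in O_E$, $m\ge0$ and $l\in\mathbb Z$,
\[
w_m(x)\ge-l\iff t^lx\in C[[t]]+p^{m+1}O_E\iff v_p(a_n)\ge m+1\ \text{ for all }n<-l .
\]
\item[(c)] An element $x=\sum a_nt^n\in O_E$ lies in $O_E^\dagger$ if and only if there is an integer $c\ge1$ such that $v_p(a_n)\ge m+1$ whenever $m\ge0$ and $n<-c(m+1)$. In that case $v_p(a_n)\ge|n|/c-1$ for all $n<0$.
\item[(d)] $E^\dagger$ contains $C[[t]][1/t]_{\mathbb Q}$, is dense in $E$, and is stable under $\varphi,\partial_1,\dots,\partial_d$.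
\end{enumerate}
\end{lemma}

\begin{proof}
Let $x\in W(Q^{\mathrm{perf}})$ with $w_m(x)\ge-l$, $l\in\mathbb Z$. The first $m+1$ Teichm\"uller coordinates of $t^lx=[t]^lx$ lie in $O_\Omega\cap Q^{\mathrm{perf}}$, and this ring is $k_D[[t]]^{\mathrm{perf}}$, because the valuation ring of $Q^{1/p^n}$ is $k_D[[t]]^{1/p^n}$. Hence $t^lx\in W(k_D[[t]]^{\mathrm{perf}})+p^{m+1}W(Q^{\mathrm{perf}})$. The map $c_\alpha$ is $O_E$-linear and sends $W(k_D[[t]]^{\mathrm{perf}})$ to $C[[t]]$, so
\begin{equation}\label{eq:coeffbound}
t^lc_\alpha(x)\in C[[t]]+p^{m+1}O_E .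
\end{equation}

(b) For $x\in O_E$ and $\alpha=0$, \eqref{eq:coeffbound} is the first implication from left to right. The converse holds because $C[[t]]\subset W(k_D[[t]]^{\mathrm{perf}})\subset W(O_\Omega)$. The second equivalence is read off the coefficients.

(a) After multiplying by a power of $p$, we have $x\in W(Q^{\mathrm{perf}})$ and $w_m(x)\ge-c(m+1)$ for all $m$. Take $l=\lceil c(m+1)\rceil\le(c+1)(m+1)$. Then \eqref{eq:coeffbound} and (b) give $w_m(c_\alpha(x))\ge-(c+1)(m+1)$.

(c) The equivalence is (b) with $l=c(m+1)$. For $n<-c$ take $m+1=\lceil|n|/c\rceil-1\ge1$; then $c(m+1)<|n|$, so $v_p(a_n)\ge m+1\ge|n|/c-1$. For $-c\le n<0$ the bound is $v_p(a_n)\ge0$ or weaker.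

(d) The first two claims follow from (c) and the definition of $O_E$, and stability under $\varphi$ from Lemma~\ref{lem:field}. For $i\ge2$ we have $v_p(\partial_ia_n)\ge v_p(a_n)$, so $\partial_ix$ satisfies (c) with the same $c$. The coefficient of $t^{n-1}$ in $\partial_1x$ is $na_n$, and $n-1<-(c+1)(m+1)$ implies $n<-c(m+1)$; so $\partial_1x$ satisfies (c) with $c+1$.
\end{proof}

Because $M$ is defined over $B$, and $\iota(B)\subset C[[t]]\subset E^\dagger$, we can form $M_{E^\dagger}=M_B\otimes_{B_{\mathbb Q}}E^\dagger\subset M_E$, and it is stable under $F$ and the $\nabla_i$.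

\subsection{Vectors of maximal slope}

The map $B_1\to\Omega$ is injective, so $M_{W(\Omega)}$ is the fiber of $M$ at a geometric point over the generic point of $U$, and its slopes are at most $\sigma$. The following proposition generalizes the estimate for $\xi$ in Section~\ref{sec:example}. An eigenvector of maximal slope satisfies an equation $\varphi^b(x)=\beta x$ with $\beta$ an \emph{integral} matrix; the left side multiplies pole orders by $p^b$, while the right side increases them only by the linear bound for $\beta$.

\begin{proposition}\label{prop:eigen}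
Let $b\ge1$ with $b\sigma\in\mathbb Z$. If $v\in M_{W(\Omega)}$ satisfies $F^bv=p^{b\sigma}v$, then $v\in M_B\otimes W^\dagger(\Omega)_{\mathbb Q}$.
\end{proposition}

\begin{proof}
Let $F^\vee$ be the Frobenius of $M^\vee$, characterized by $(F^\vee f)(Fm)=\varphi(f(m))$, and put $\Psi=p^{b\sigma}(F^\vee)^b$, so that $(\Psi f)(F^bm)=p^{b\sigma}\varphi^b(f(m))$.

\emph{A stable lattice.} Choose $b'=bb''$ with $b'\lambda\in\mathbb Z$ for all slopes $\lambda$ of $M_{W(\Omega)}$, and a basis $f_i$ of $M^\vee_{W(\Omega)}$ with $(F^\vee)^{b'}f_i=p^{-b'\lambda_i}f_i$. Then $\Psi^{b''}f_i=p^{b'(\sigma-\lambda_i)}f_i$ with $\sigma-\lambda_i\ge0$. So the lattice $\Lambda_1$ spanned by the $f_i$ is stable under $\Psi^{b''}$, and all $\Psi^n\Lambda_1$ lie in the lattice spanned by $\Lambda_1,\Psi\Lambda_1,\dots,\Psi^{b''-1}\Lambda_1$. Let $\Lambda_0$ be an $O_E$-lattice in $M_E^\vee$. Any two lattices in $M^\vee_{W(\Omega)}$ are commensurable, so there is $c_0$ with $\Psi^n\Lambda_0\subset p^{-c_0}\Lambda_0\otimes W(\Omega)$ for all $n\ge0$. By Lemma~\ref{lem:modp}(a), $\Psi^n\Lambda_0\subset p^{-c_0}\Lambda_0$. Hence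 $\Lambda=\sum_{n\ge0}O_E\Psi^n\Lambda_0$ is a $\Psi$-stable $O_E$-lattice.

\emph{The equation.} Since $M^\vee_{E^\dagger}$ is dense in $M^\vee_E$, we can approximate a basis of $\Lambda$ modulo $p\Lambda$; by Nakayama's lemma $\Lambda$ has a basis $m_1,\dots,m_g$ in $M^\vee_{E^\dagger}$, and it is also a basis of $M^\vee_{E^\dagger}$ over $E^\dagger$. As $\Psi$ preserves $\Lambda$ and $M^\vee_{E^\dagger}$, we have $\Psi m_i=\sum_{i'}\beta_{ii'}m_{i'}$ with $\beta_{ii'}\in O_E\cap E^\dagger=O_E^\dagger$. Put $x_i=m_i(v)$. Multiplying $v$ by a power of $p$, we may assume $x_i\in W(\Omega)$. Then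
\[
\varphi^b(x_i)=p^{-b\sigma}(\Psi m_i)(F^bv)=(\Psi m_i)(v)=\sum_{i'}\beta_{ii'}x_{i'} .
\]

\emph{The estimate.} Choose $c\ge0$ with $w_n(\beta_{ii'})\ge-c(n+1)$ for all $n,i,i'$, and put $\delta_n=\min_iw_n(x_i)\in\mathbb Q\cup\{\infty\}$. By \eqref{eq:product},
\[
p^b\delta_n\ge\min_{0\le l\le n}\bigl(\delta_l-c(n-l+1)\bigr).
\]
We show $\delta_n\ge-c(n+1)$ by induction on $n$, and may assume $\delta_n<\infty$. If the minimum is attained at $l=n$, then $(p^b-1)\delta_n\ge-c$, so $\delta_n\ge-c$. If it is attained at some $l<n$, then $p^b\delta_n\ge-c(l+1)-c(n-l+1)=-c(n+2)\ge-2c(n+1)$, and $p^b\ge2$ gives the claim. Hence $x_i\in W^\dagger(\Omega)$, and $v=\sum x_im_i^\vee$, where $m_i^\vee\in M_{E^\dagger}$ is the dual basis.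
\end{proof}

\subsection{The space $J_E$ is defined over $E^\dagger$}

Let $\Pi\subset M_{\tilde A}$ and $J_A\subset M_A$ be as in Section~\ref{sec:J}, for the chart $\operatorname{Spec}A_1$ of Section~\ref{sec:rings}.

\begin{proposition}\label{prop:descent}
Let $J_E=J_A\otimes_{A_{\mathbb Q}}E\subset M_E$ and $J_{E^\dagger}=J_E\cap M_{E^\dagger}$. Then $J_{E^\dagger}\otimes_{E^\dagger}E=J_E$, and $J_{E^\dagger}$ is stable under $F$ and all $\nabla_i$.
\end{proposition}

\begin{proof}
Stability holds because both $J_E$ and $M_{E^\dagger}$ are stable. The map $J_{E^\dagger}\otimes E\to J_E$ is injective because $M_{E^\dagger}\otimes E=M_E$. It remains to span $J_E$ by vectors of $M_{E^\dagger}$.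

The space $\Pi\otimes W(\Omega)_{\mathbb Q}$ is isomorphic to $(K_{\max})_{W(\Omega)}$, so it is isoclinic of slope $\sigma$ and has a basis of vectors with $F^bv=p^{b\sigma}v$, where $b$ is the denominator of $\sigma$. By Proposition~\ref{prop:eigen} it is spanned by vectors of $M_B\otimes W^\dagger(\Omega)_{\mathbb Q}$. It is also spanned by $\Pi_{\tilde E}=\Pi\otimes\tilde E\subset M_{\tilde E}$. Fix a basis of $M_{E^\dagger}$ over $E^\dagger$ and use it to write vectors in coordinates. A subspace has a unique basis in reduced row echelon form, and Gaussian elimination computes it within any subfield that contains the coordinates of a spanning set. Both $\tilde E$ and $W^\dagger(\Omega)_{\mathbb Q}$ are such subfields of $W(\Omega)_{\mathbb Q}$; this is why we needed Lemma~\ref{lem:field}. So $\Pi_{\tilde E}$ has a basis $u_1,\dots,u_{r_0}$ with coordinates in $\tilde E\cap W^\dagger(\Omega)_{\mathbb Q}$. The map $c_\alpha\colon M_{\tilde E}\to M_E$ acts coordinatewise, so $c_\alpha(u_i)\in M_{E^\dagger}$ by Lemma~\ref{lem:coeffgrowth}(a), and then $\nabla^\gamma c_\alpha(u_i)\in M_{E^\dagger}$.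

Let $J'$ be the $E$-span of all $\nabla^\gamma c_\alpha(u_i)$; it is $\nabla$-stable. We show $J'=J_E$ using Lemma~\ref{lem:coeff}(c) over $O_E$. First, $u_i\in J'\otimes\tilde E$, so $\Pi_{\tilde E}\subset J'\otimes\tilde E$. Hence $c_\alpha(x)\in J'$ for $x\in\Pi$, and $J'$ contains the generators $\nabla^\gamma c_\alpha(x)$ of $J_A$. Conversely $\Pi\subset J_A\otimes\tilde A_{\mathbb Q}$ gives $u_i\in J_E\otimes\tilde E$, so $c_\alpha(u_i)\in J_E$, and $J'\subset J_E$ because $J_E$ is $\nabla$-stable.
\end{proof}

\section{A generator of the determinant without pole}\label{sec:det}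

By Lemma~\ref{lem:coeffgrowth}(c), elements of $E^\dagger$ are analytic functions on annuli $\rho<|t|<1$, while $M$ is defined on the whole disc $|t|<1$. We now compare the two. Only the variable $t$ matters, so we enlarge the coefficients to make the residue field algebraically closed and keep only the operator $\nabla_1$.

\subsection{Series over $W(\kappa)$}

Let $\kappa$ be an algebraic closure of $k_D$ and $\mathbb K=W(\kappa)_{\mathbb Q}$, with $|p|=p^{-1}$. We consider formal series $y=\sum_{n\in\mathbb Z}a_nt^n$ with $a_n\in\mathbb K$, and put $\varphi(y)=\sum\varphi(a_n)t^{pn}$ and $y'=dy/dt$.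
\begin{itemize}
\item $O_{E_\kappa}$ is the $p$-adic completion of $W(\kappa)[[t]][1/t]$, a complete discrete valuation ring with residue field $\kappa((t))$, and $E_\kappa=O_{E_\kappa}[1/p]$ consists of the series with bounded coefficients and $a_n\to0$ as $n\to-\infty$.
\item The Robba ring $\mathcal R$ consists of the series that converge on some annulus $\rho_0<|t|<1$, that is, $|a_n|\rho^n\to0$ as $|n|\to\infty$ for all $\rho\in(\rho_0,1)$. The subring $\mathcal R^+$ consists of the power series converging on $|t|<1$.
\item $\mathcal R^{\mathrm{bd}}$ is the set of elements of $\mathcal R$ with bounded coefficients.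
\end{itemize}
On the ring of series converging on $\rho_0<|t|<1$, the functions $|y|_\rho=\max_n|a_n|\rho^n$, $\rho\in(\rho_0,1)$, are multiplicative norms, and the ring is complete for this family. An element $y\in\mathcal R$ lies in $\mathcal R^{\mathrm{bd}}$ if and only if $|y|_\rho$ is bounded as $\rho\to1$: if $|y|_\rho\le c$ for $\rho$ near $1$ then $|a_n|\le c$; conversely for $\rho\ge\rho_1>\rho_0$ we have $|a_n|\rho^n\le|a_n|$ for $n\ge0$ and $|a_n|\rho^n\le|y|_{\rho_1}$ for $n<0$. So $\mathcal R^{\mathrm{bd}}$ is a subring of $\mathcal R$. It is also a subring of $E_\kappa$, and $\mathcal R^+\cap\mathcal R^{\mathrm{bd}}=W(\kappa)[[t]]_{\mathbb Q}$. We recall one fact from the theory of Newton polygons: if $y\ne0$ converges on $\rho_0<|t|<1$ and for some $\rho\in(\rho_0,1)$ the maximum of $|a_n|\rho^n$ is attained at two indices, then $y$ has a zero $\zeta\in\overline{\mathbb K}$ with $|\zeta|=\rho$, and $y=(t-\zeta)^my^*$ with $m\ge1$, $y^*$ convergent on the same annulus over $\mathbb K(\zeta)$, and $y^*(\zeta)\ne0$.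

The $\varphi$-equivariant map $C\to W(\kappa)$ of Lemma~\ref{lem:witt} preserves $v_p$. Applied to coefficients it gives the right half of a commutative diagram
\[
\begin{array}{ccccc}
B&\longrightarrow&C[[t]]&\longrightarrow&W(\kappa)[[t]]\\
\downarrow&&\downarrow&&\downarrow\\
A&\longrightarrow&O_E&\longrightarrow&O_{E_\kappa}
\end{array}
\]
of complete rings, in which all maps are injective modulo $p$ and commute with $\varphi$ and $\partial_1$. The map $E\to E_\kappa$ sends $E^\dagger$ into $\mathcal R^{\mathrm{bd}}$: by Lemma~\ref{lem:coeffgrowth}(c), an element of $O_E^\dagger$ has $|a_n|\rho^n\le p\,(p^{-1/c}/\rho)^{|n|}$ for $n<0$ and $|a_n|\le1$ for all $n$, so it converges on $p^{-1/c}<|t|<1$.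

Put $Z=\wedge^rM$ and $Z^+=Z_B\otimes_{B_{\mathbb Q}}W(\kappa)[[t]]_{\mathbb Q}$. It is free, since $W(\kappa)[[t]]_{\mathbb Q}$ is a principal ideal domain by Weierstrass preparation. It carries $F$ and $\nabla_1$, with $\nabla_1F=pt^{p-1}F\nabla_1$.

\begin{lemma}[Dwork's trick]\label{lem:dwork}
$Z^+\otimes\mathcal R^+$ has a basis over $\mathcal R^+$ of vectors killed by $\nabla_1$.
\end{lemma}

\begin{proof}
Let $e$ be a basis of $Z^+$, written as a row, with $\nabla_1e=e\mathsf G$ and $Fe=e\mathsf A$; the matrices $\mathsf G$, $\mathsf A$, $\mathsf A^{-1}$ have entries in $W(\kappa)[[t]]_{\mathbb Q}\subset\mathcal R^+$. Let $\mathsf Y=\sum\mathsf Y_nt^n$ be the unique matrix over $\mathbb K[[t]]$ with $\mathsf Y'=-\mathsf G\mathsf Y$ and $\mathsf Y(0)=1$, so that $\nabla_1(e\mathsf Y)=0$. If $p^c\mathsf G$ is integral, $c\ge0$, the recursion $(n+1)\mathsf Y_{n+1}=-\sum_i\mathsf G_i\mathsf Y_{n-i}$ gives $|\mathsf Y_n|\le p^{cn}/|n!|\le p^{(c+1)n}$, so $\mathsf Y$ converges on $|t|<p^{-c-1}$. The same holds for $\mathsf Y^{-1}$, which satisfies $(\mathsf Y^{-1})'=\mathsf Y^{-1}\mathsf G$. Now $F(e\mathsf Y)=e\mathsf A\varphi(\mathsf Y)$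 is killed by $\nabla_1$, so $\mathsf A\varphi(\mathsf Y)\mathsf A(0)^{-1}$ solves the same equation as $\mathsf Y$ with the same initial value. Hence
\[
\mathsf Y=\mathsf A\,\varphi(\mathsf Y)\,\mathsf A(0)^{-1},\qquad \mathsf Y^{-1}=\mathsf A(0)\,\varphi(\mathsf Y^{-1})\,\mathsf A^{-1}.
\]
If $\mathsf Y^{\pm1}$ converges on $|t|<\rho\le1$, then $\varphi(\mathsf Y^{\pm1})$, and so $\mathsf Y^{\pm1}$, converges on $|t|<\rho^{1/p}$. Iterating, $\mathsf Y^{\pm1}$ has entries in $\mathcal R^+$, and $e\mathsf Y$ is the required basis.
\end{proof}

\subsection{The line $\mathcal L$ near $D$}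

Through $j$ we view $\mathcal L_{E_\kappa}=\mathcal L_A\otimes_{A_{\mathbb Q}}E_\kappa$ as a line in $Z^+\otimes E_\kappa$.

\begin{proposition}\label{prop:h}
There is $h\in Z^+$ with $\mathcal L_{E_\kappa}=E_\kappa h$ and $Fh=p^\mu h$.
\end{proposition}

\begin{proof}
Let $\epsilon$ be a generator of the $E^\dagger$-line $\wedge^rJ_{E^\dagger}$. By Proposition~\ref{prop:descent} it generates $\wedge^rJ_E=\mathcal L_A\otimes E$, and $\nabla_1\epsilon=g\epsilon$, $F\epsilon=a_0\epsilon$ with $g,a_0\in E^\dagger$; here $a_0\ne0$ because $F(J_E)$ spans $J_E$. View $\epsilon$ in $Z^+\otimes\mathcal R^{\mathrm{bd}}\subset Z^+\otimes\mathcal R$. In the basis $(h_i)$ of Lemma~\ref{lem:dwork} write $\epsilon=\sum y_ih_i$ with $y_i\in\mathcal R$. Then $y_i'=gy_i$ for all $i$, and after renumbering $y_1\ne0$. Fix an annulus $\rho_0<|t|<1$ on which $g$ and all $y_i$ converge.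

\emph{The function $y_1$ is a unit of $\mathcal R^{\mathrm{bd}}$.} Write $y_1=\sum a_nt^n$. Suppose $y_1=(t-\zeta)^my^*$ with $m\ge1$ and $y^*(\zeta)\ne0$. Dividing $y_1'=gy_1$ by $(t-\zeta)^{m-1}$ and evaluating at $\zeta$ gives $my^*(\zeta)=0$, which is false in characteristic $0$. So for each $\rho\in(\rho_0,1)$ the maximum of $|a_n|\rho^n$ is attained at a single index $n(\rho)$. On a compact subinterval only finitely many indices can attain the maximum, and strict inequalities persist under small changes of $\rho$; so $n(\rho)$ is locally constant, hence equal to a constant $n_0$. Thus $y_1=a_{n_0}t^{n_0}(1-z)$ with $|z|_\rho<1$ for all $\rho\in(\rho_0,1)$. The series $\sum z^i$ converges for each norm, so $y_1$ is invertible on the annulus, and $|y_1^{\pm1}|_\rho=(|a_{n_0}|\rho^{n_0})^{\pm1}$ stays bounded as $\rho\to1$. Hence $y_1^{\pm1}\in\mathcal R^{\mathrm{bd}}$.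

\emph{The vector $h$.} We have $(y_i/y_1)'=(y_i'y_1-y_iy_1')/y_1^2=0$, so $y_i=\gamma_iy_1$ with $\gamma_i\in\mathbb K$. Put $h=\sum\gamma_ih_i=y_1^{-1}\epsilon$. The first expression shows $\nabla_1h=0$ and $h\in Z^+\otimes\mathcal R^+$; the second shows $h\in Z^+\otimes\mathcal R^{\mathrm{bd}}$ and $E_\kappa h=E_\kappa\epsilon=\mathcal L_{E_\kappa}$. The coordinates of $h$ in a basis of $Z^+$ lie in $\mathcal R^+\cap\mathcal R^{\mathrm{bd}}=W(\kappa)[[t]]_{\mathbb Q}$, so $h\in Z^+$.

\emph{Frobenius.} We have $Fh=ah$ with $a=\varphi(y_1)^{-1}a_0y_1\in\mathcal R^{\mathrm{bd}}$, $a\neq0$. From $\nabla_1(Fh)=pt^{p-1}F(\nabla_1h)=0$ we get $a'=0$, so $a=p^{\mu'}u$ with $\mu'\in\mathbb Z$ and $u\in W(\kappa)^\times$. By (D2) there is $z_0\in W(\kappa)^\times$ with $u\varphi(z_0)=z_0$; replacing $h$ by $z_0h$ gives $Fh=p^{\mu'}h$. Finally, map $O_{E_\kappa}$ to the Witt vectors of an algebraic closure of $\kappa((t))$ by Lemma~\ref{lem:witt}. The image of $h$ generates the fiber of $\mathcal L$ at a geometric point of $U$, so $\mu'=\mu$.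
\end{proof}

\begin{remark}
The proof uses that $M$ is defined across $D$, through Lemma~\ref{lem:dwork}: this is what provides a nonzero solution of $y'=gy$ in $\mathcal R$. For a general $g\in\mathcal R^{\mathrm{bd}}$ there is none. For $g=a/t$ with $a\in\mathbb Z_p\setminus\mathbb Z$ the equation reads $na_n=aa_n$ for all $n$, and forces $y=0$.
\end{remark}

\section{Extension to $X$}\label{sec:extension}

Proposition~\ref{prop:h} is a statement over $W(\kappa)[[t]]$, far from the Zariski topology of $X$. To globalize it we first extend the abstract object $\mathcal L$, using that it comes from a character, and then extend the morphism $j$, which is a question about intersections of rings.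

\subsection{The object $\mathcal L$ extends}

\begin{lemma}\label{lem:unramified}
Let $Q'$ be a finite Galois extension of $Q=k_D((t))$ contained in $\kappa((t))$. Then $Q'$ is unramified over $Q$: its valuation ring is \'etale over $k_D[[t]]$.
\end{lemma}

An inclusion in $\kappa((t))$ shows at once that $t$ is a uniformizer of $Q'$, but for imperfect $k_D$ this is not enough. For $d\ge2$ the polynomial $Y^p-t^{p-1}Y-t_2$ is separable and reduces to the irreducible inseparable polynomial $Y^p-t_2$ modulo $t$, so it defines a separable extension with ramification index $1$ and inseparable residue extension. The lemma excludes such extensions.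

\begin{proof}
Write $Q'=Q(y)$, and let $y=y_1,\dots,y_n\in Q'$ be the distinct conjugates of $y$ over $Q$. Truncating the Laurent series of $y$, we find a finite extension $k''$ of $k_D$ in $\kappa$ and $y'\in k''((t))$ that is $t$-adically closer to $y$ than any $y_i$, $i\ge2$. The element $y$ is separable over the complete field $k''((t))$, and its conjugates are among the $y_i$. Krasner's lemma gives $y\in k''((t))(y')=k''((t))$. Let $k'$ be the separable closure of $k_D$ in $k''$. If $k''^{\,p^e}\subset k'$, then $k''((t))^{p^e}\subset k'((t))$, so $y$ is purely inseparable over $k'((t))$. It is also separable over $k'((t))$, so $y\in k'((t))$. The extension $k'((t))/Q$ is unramified, and so is its subextension $Q'$.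
\end{proof}

\begin{proposition}\label{prop:Lext}
There is a rank-one object $\mathcal L_X\in F\text{-}\mathrm{Isoc}(X)$ with $\mathcal L_X|_U\simeq\mathcal L$ and $(\mathcal L_X,p^{-\mu}F)$ unit-root.
\end{proposition}

\begin{proof}
The twist $(\mathcal L,p^{-\mu}F)$ is unit-root, so by (C) it corresponds to a continuous character $\chi$ of $\pi_1(U)$, with values in $\mathbb Z_p^\times$ by compactness. Fix $n\ge1$. Let $U_n\to U$ be the connected Galois cover defined by the kernel of $\chi$ modulo $p^n$, and let $X_n$ be the normalization of $X$ in the function field $k(U_n)$, which is finite over $X$ and equals $U_n$ over $U$.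

Let $D$ be a component of codimension one of $X\setminus U$, with the rings of Sections~\ref{sec:growth} and~\ref{sec:det}. By (C), $\mathcal L_A=N_0[1/p]$ with Frobenius $p^{-\mu}F$, where $N_0$ is the rank-one $A$-module attached to $\chi$ by (K). The module $N_0\otimes O_{E_\kappa}$ is a lattice in the line $E_\kappa h$ over a discrete valuation ring with uniformizer $p$, so it is generated by $p^ch$ for some $c\in\mathbb Z$, and $p^ch$ is fixed by $p^{-\mu}F$. By (K), applied to $A\to O_{E_\kappa}$, the pullback of $\chi$ to the absolute Galois group $\Gamma$ of $\kappa((t))$ is trivial. Fix a separable closure of $\kappa((t))$, and let $Q'$ be the finite Galois extension of $Q$ inside it that is cut out by the pullback of $\chi$ modulo $p^n$ to the absolute Galois group of $Q$. Then $\Gamma$ fixes $Q'$, so $Q'\subset\kappa((t))$, and $Q'/Q$ is unramified by Lemma~\ref{lem:unramified}.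

Let $O'$ be the normalization of $\mathcal O_{X,D}$ in $k(U_n)$, a semilocal Dedekind ring finite over $\mathcal O_{X,D}$. Then $O'\otimes k_D[[t]]$ is the product of the completions of $O'$ at its maximal ideals. These are the valuation rings of the factors of $k(U_n)\otimes_{k(X)}Q$, and each factor is isomorphic to $Q'$. So $O'\otimes k_D[[t]]$ is \'etale over $k_D[[t]]$, and $O'$ is \'etale over $\mathcal O_{X,D}$ by faithful flatness of the completion.

The largest open subset of $X$ over which $X_n\to X$ is \'etale thus contains $U$ and the generic point of every such $D$, so its complement has codimension at least $2$; this includes the case where there is no $D$. By (P), $X_n\to X$ is \'etale. Hence $\chi$ modulo $p^n$ kills the kernel of the surjection $\pi_1(U)\to\pi_1(X)$, for every $n$, and $\chi$ factors through $\pi_1(X)$. Take the unit-root object on $X$ attached by (C) to this character, and multiply its Frobenius by $p^\mu$.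
\end{proof}

\subsection{The morphism $j$ extends}

\begin{proposition}\label{prop:jext}
The morphism $j\colon\mathcal L_X|_U=\mathcal L\to\wedge^rM|_U$ extends to a morphism $j_X\colon\mathcal L_X\to\wedge^rM$ on $X$.
\end{proposition}

\begin{proof}
For a chart of $X$ with lift $B$ let $T=\operatorname{Hom}_{B_{\mathbb Q}}((\mathcal L_X)_B,Z_B)$, a finite projective $B_{\mathbb Q}$-module. If $B\to B'$ corresponds to a smaller chart and $f\in T$ is compatible with $F$ and $\nabla$ over $B'$, then it is compatible over $B$, since projective $B_{\mathbb Q}$-modules embed in their restrictions. So it is enough to extend $j$ as a linear map.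

\emph{Across a divisor.} Let $\operatorname{Spec}B_1$ be a chart adapted to $D$, so $j\in T\otimes A_{\mathbb Q}$. By (C), $(\mathcal L_X)_B=N_0[1/p]$ with $N_0$ a rank-one $B$-module on which $p^{-\mu}F$ induces $\varphi^*N_0\simeq N_0$. The ring $\kappa[[t]]$ is complete local with algebraically closed residue field, so its fundamental group is trivial. By (K), $N_0\otimes W(\kappa)[[t]]$ has a basis $\varepsilon$ with $F\varepsilon=p^\mu\varepsilon$. In $Z^+\otimes E_\kappa$ we have $j(\varepsilon)=ah$ with $a\in E_\kappa$ and $h$ as in Proposition~\ref{prop:h}. Applying $F$ gives $\varphi(a)=a$. If $a=\sum a_nt^n$, this says $a_n=0$ for $p\nmid n$ and $a_{pn}=\varphi(a_n)$; so $a_n=0$ for $n\ne0$, and $a=a_0\in\mathbb K^{\varphi=1}=\mathbb Q_p$. Therefore $j(\varepsilon)\in Z^+$, and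
\[
j\in(T\otimes A_{\mathbb Q})\cap(T\otimes W(\kappa)[[t]]_{\mathbb Q})\quad\text{in }T\otimes E_\kappa .
\]
We have $A_1\cap\kappa[[t]]=B_1$ in $\kappa((t))$. Indeed, an element of $A_1\setminus B_1$ is $b/t^n$ with $n\ge1$ and $b\in B_1\setminus tB_1$; the constant term of $b$ is its image in $B_1/tB_1\subset\kappa$, which is nonzero, so $b/t^n$ has a pole. Lemma~\ref{lem:modp}(b) gives $j\in T$.

\emph{Across codimension two.} Let $X^\circ$ be the union of $U$ and one adapted chart for each $D$. By Lemma~\ref{lem:faithful} the extensions agree on overlaps, so $j$ extends to $X^\circ$, and $X\setminus X^\circ$ has codimension at least $2$. Let $\operatorname{Spec}B_1\subset X$ be any chart, and write $X^\circ\cap\operatorname{Spec}B_1$ as a finite union of $\operatorname{Spec}B_1[1/f_i]$ with $f_i\ne0$. Let $B^{(i)}$ and $B'$ be the lifts of $B_1[1/f_i]$ and $B_1[1/\prod f_i]$. The restrictions of $j$ are elements of $T\otimes B^{(i)}_{\mathbb Q}$ with the same image in $T\otimes B'_{\mathbb Q}$. Since $B_1$ is normal, functions extend across codimension $2$, that is, $\bigcap_iB_1[1/f_i]=B_1$. By Lemma~\ref{lem:modp}(b),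 $j$ extends over $\operatorname{Spec}B_1$. These extensions glue by Lemma~\ref{lem:faithful}.
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:ext}}

A direct summand of rank $r$ is determined by its top exterior power, and this gives a formula for $J$ that now makes sense on $X$. The composite of $\mathrm{id}\otimes j_X\colon M\otimes\mathcal L_X\to M\otimes\wedge^rM$ with the wedge product defines a morphism
\[
\psi\colon M\longrightarrow\wedge^{r+1}M\otimes\mathcal L_X^{\vee}
\]
in $F\text{-Isoc}(X)$. Put $J_X=\ker\psi$. Restriction is exact, so $J_X|_U=\ker(\psi|_U)$. On a chart of $U$ write $M_A=J_A\oplus J^\ast$ as modules. The wedge product $M_A\otimes\wedge^rJ_A\to\wedge^{r+1}M_A$ kills $J_A\otimes\wedge^rJ_A$, because $\wedge^{r+1}J_A=0$, and maps $J^\ast\otimes\wedge^rJ_A$ isomorphically onto a direct summand of $\wedge^{r+1}M_A$. Tensoring with the dual of the invertible module $\mathcal L_A=\wedge^rJ_A$, we get $\ker\psi_A=J_A$. Hence $J_X|_U=J$. This proves Theorem~\ref{thm:ext}, and by Section~\ref{sec:reduction} also Theorems~\ref{thm:hull} and~\ref{thm:main}. \qed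

\begin{thebibliography}{9}

\bibitem{crew}
Crew, \emph{$F$-isocrystals and $p$-adic representations}.

\bibitem{katz}
Katz, \emph{$p$-adic properties of modular schemes and modular forms}.

\bibitem{cebotarev}
\emph{Variations on a Tannakian Cebotarev density theorem},
\texttt{https://webusers.imj-prg.fr/\textasciitilde{}anna.cadoret/CeboTannakian.pdf}.

\end{thebibliography}
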